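\title{Connected Julia sets of Hausdorff dimension one}

\begin{abstract}
We prove that a connected Julia set of a rational map of degree at least $2$ either has Hausdorff dimension greater than $1$ or is an analytic arc, and that in the second case it is a generalized circle or a segment of one. When the Julia set is not the whole sphere, ``connected'' can be weakened to ``not totally disconnected'' and Hausdorff dimension can be replaced by hyperbolic dimension. No expansion hypothesis is made. The main tool is a rescaling lemma: around every point of the Julia set and at every small radius there is a conformal copy of a piece of the Julia set of fixed size, and the copy is comparable in size to the width of the annulus that contains it.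
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $f:\widehat{\mathbb C}\to\widehat{\mathbb C}$ be a rational map of degree at least $2$. Its Julia set $J$ is the set of points that have no neighborhood on which the iterates $f^n$ form a normal family. It is an infinite compact set. A connected set $E$ with two points $a\ne b$ has Hausdorff dimension at least $1$: the distance to $a$ is a $1$-Lipschitz function that maps $E$ onto a set containing an interval. So a connected Julia set has $\dim_H(J)\ge1$, and one may ask when this smallest value is attained.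

It is attained by $z\mapsto z^2$, whose Julia set is the unit circle, and by $z\mapsto z^2-2$, whose Julia set is $[-2,2]$. Both sets are as smooth as a set can be, and one expects this to be forced. The iterates of $f$ expand small pieces of $J$ to a definite size, so the shape of $J$ at small scales should be reproduced at the unit scale. If $J$ is rough at the unit scale, it is then rough at all scales, and this should raise the dimension above $1$. If $J$ has a tangent line at some point, then enlarging smaller and smaller neighborhoods of that point should show that a piece of $J$ of definite size is a conformal image of a straight segment.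

A \emph{generalized circle} is a circle or the union of a line with $\{\infty\}$, and a \emph{segment} of a generalized circle is a closed subarc with two distinct endpoints.

\begin{definition}\label{def:arc}
An \emph{analytic arc} is a subset of $\widehat{\mathbb C}$ of one of the following two forms.
\begin{itemize}
\item[(a)] $\gamma([0,1])$, where $\gamma$ is an injective real-analytic map with nonvanishing derivative, defined on an open interval containing $[0,1]$.
\item[(b)] $\gamma(\mathbb R/\mathbb Z)$, where $\gamma$ is an injective real-analytic map on $\mathbb R/\mathbb Z$ with nonvanishing derivative.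
\end{itemize}
Analyticity and the derivative are taken in local coordinates on $\widehat{\mathbb C}$.
\end{definition}

An arc of form (a) is not closed and is analytic up to and including its endpoints, like a segment of a generalized circle. An arc of form (b) is a simple closed curve, like a generalized circle. Two known results support the expectation above. For a polynomial with connected Julia set, $J$ is a generalized circle, a segment of one, or has Hausdorff dimension greater than $1$. For rational maps there is the following theorem.

\begin{theorem}[Hamilton]\label{thm:hamilton}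
If the Julia set of a rational map is a Jordan curve, then it is a generalized circle or has Hausdorff dimension greater than $1$.
\end{theorem}

The Bowen-type problem posed in \cite{Problems} asks for the general case: \emph{if the Julia set $J$ of a rational map is connected, is it true that $J$ is an analytic arc or has Hausdorff dimension strictly larger than $1$?} The answer is yes.

\begin{theorem}\label{thm:main}
Let $f$ be a rational map of degree at least $2$ whose Julia set $J$ is connected. Then $\dim_H(J)>1$ or $J$ is an analytic arc.
\end{theorem}

The proof gives more. In the statements of this section, distances, discs and Hausdorff measures on $\widehat{\mathbb C}$ refer to the spherical metric $|dz|/(1+|z|^2)$, and $\|F'(z)\|=|F'(z)|(1+|z|^2)/(1+|F(z)|^2)$ is the derivative of a rational map $F$ in this metric. Let $\Lambda\subset J$ be compact with $f(\Lambda)\subset\Lambda$. The map $f$ is \emph{uniformly expanding} on $\Lambda$ if there are $c>0$ and $\lambda>1$ with $\|(f^m)'(z)\|\ge c\lambda^m$ for all $z\in\Lambda$ and $m\ge1$. The \emph{hyperbolic dimension} $\dim_{\mathrm{hyp}}(J)$ is the supremum of $\dim_H(\Lambda)$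 over all such $\Lambda$. It measures only the part of $J$ on which the dynamics expands at a uniform rate, and $\dim_{\mathrm{hyp}}(J)\le\dim_H(J)$ because $\Lambda\subset J$.

\begin{theorem}\label{thm:strong}
Let $f$ be a rational map of degree at least $2$ with Julia set $J\ne\widehat{\mathbb C}$, connected or not.
\begin{itemize}
\item[(i)] If $\dim_{\mathrm{hyp}}(J)\le1$, then $J$ can be covered by $O(1/\rho)$ discs of radius $\rho$ for all small $\rho$; in particular $\mathcal H^1(J)<\infty$.
\item[(ii)] If $J$ is not totally disconnected, then exactly one of the following holds: $\dim_{\mathrm{hyp}}(J)>1$; $J$ is a generalized circle; $J$ is a segment of a generalized circle.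
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:equiv}
For a connected Julia set $J$ of a rational map of degree at least $2$ the following are equivalent: $\dim_H(J)\le1$; $\mathcal H^1(J)<\infty$; $J$ is an analytic arc; $J$ is a generalized circle or a segment of one.
\end{corollary}

The hypothesis in Theorem~\ref{thm:strong}(ii) cannot be dropped.

\begin{example}\label{ex:cantor}
Let $f(z)=z^2-6$ and $I=[-3,3]$. Then $f^{-1}(I)=[-3,-\sqrt3]\cup[\sqrt3,3]\subset I$, so $f$ maps the open set $\widehat{\mathbb C}\setminus I$ into itself, the iterates are normal there by Montel's theorem, and $J\subset I$. Since $J=f^{-n}(J)$, also $J\subset f^{-n}(I)$. The two branches $\pm\sqrt{x+6}$ of $f^{-1}$ have derivative of modulus at most $1/(2\sqrt3)$ on $I$, so $f^{-n}(I)$ is a union of $2^n$ intervals of length at most $6\,(2\sqrt3)^{-n}$. Hence $J$ is totally disconnected and $\dim_H(J)\le\log2/\log(2\sqrt3)<1$, and none of the three alternatives holds.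
\end{example}

The proof has four stages. Section~\ref{sec:copies} constructs small conformal copies of pieces of $J$. Section~\ref{sec:ifs} counts them and proves Theorem~\ref{thm:strong}(i). Section~\ref{sec:local} combines finite length with the copies to find one chart in which $J$ is a straight segment. Sections~\ref{sec:global} and~\ref{sec:circles} spread this chart over $J$ and identify $J$. Theorem~\ref{thm:hamilton} is used only in Section~\ref{sec:circles}, so the proof of Theorem~\ref{thm:main} does not depend on it; the result for polynomials is not used.

\section{The idea, on a map with a parabolic point}\label{sec:example}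

The heuristic of Section~\ref{sec:intro} has two gaps. First, $\dim_H(J)=1$ does not by itself give $\mathcal H^1(J)<\infty$, and without finite length there is no source of tangent lines. Second, to enlarge a small neighborhood of a point $y\in J$ conformally one needs an injective branch $g$ of $f^{-n}$, defined on a disc of fixed radius $\delta$, whose image is a small neighborhood of $y$. For $z^2$ such branches exist around every point of the unit circle: they are the branches of $z^{1/2^n}$ on discs of radius $\frac12$ centered on the circle. In general they do not exist. The following example shows what survives, and why it closes both gaps.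

Let
\[
F(w)=\frac{w}{1-w^2}=-\frac12\Bigl(\frac1{w-1}+\frac1{w+1}\Bigr).
\]
Its Julia set is $\mathbb R\cup\{\infty\}$. Indeed, $F$ maps the upper and the lower half-plane into themselves, so $J\subset\mathbb R\cup\{\infty\}$ by Montel's theorem. By induction $F^n(w)=w+nw^3+O(w^5)$; the third derivatives at the fixed point $0$ are unbounded, so $0\in J$. In the coordinate $z=1/w$ the map becomes $f(z)=z-1/z$, with $\pm1\mapsto0\mapsto\infty$, so these four points lie in its Julia set. Suppose a bounded open interval $I\subset\mathbb R$ misses the Julia set of $f$. Then each $f^n(I)$ is an interval that avoids $0$ and $\pm1$. No orbit stays in $(1,\infty)$, since it would decrease to a finite fixed point and there is none; as $f$ is odd, no orbit stays in $(-\infty,-1)$. So $f^n(I)$ lies in $(-1,0)$ or $(0,1)$ for infinitely many $n$. But $f'(z)=1+z^{-2}$ is at least $1$ everywhere and at least $2$ on these two intervals, so the lengths of the $f^n(I)$ tend to infinity, a contradiction.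

\emph{No small copy is centered at $0$.} Let $g$ be injective and holomorphic on a disc $D(u,\delta)$ with $F^n\circ g=\mathrm{id}$, and suppose $g(z)=0$ with $|z-u|<\delta/2$. Then $z=F^n(0)=0$ and $g'(0)=1/(F^n)'(0)=1$, so the image of $g$ contains $D(0,\delta/8)$ by Koebe's quarter theorem applied on $D(0,\delta/2)$.

\emph{Copies beside $0$ exist, but they are thin.} The map $F$ is an increasing bijection $[0,1)\to[0,\infty)$ with $F(w)>w$ for $w>0$. Put $w_0=1$ and let $w_{k+1}\in(0,1)$ solve $F(w_{k+1})=w_k$. Then $w_1=(\sqrt5-1)/2$, and $w_k$ decreases to the only fixed point of $F$ in $[0,1)$, which is $0$. The intervals $I_k=[w_{k+1},w_k]$ tile $(0,1]$, and $F^k$ maps $I_k$ homeomorphically onto $I_0$. Since $w_1^2<\frac12$,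
\[
|I_k|=F(w_{k+1})-w_{k+1}=\frac{w_{k+1}^3}{1-w_{k+1}^2}\in[\,w_{k+1}^3,\,2w_{k+1}^3\,].
\]
So at distance about $S$ from $0$ there is a copy of $I_0$, but its length is about $S^3$ and not $S$.

\emph{The total size of the copies is linear.} The intervals $I_k$ contained in $[\rho,2\rho]$ cover $[\rho,2\rho]$ except for parts of two further intervals, each of length at most $2(2\rho)^3$. For $\rho\le\frac18$ their total length is therefore at least $\rho-32\rho^3\ge\rho/2$.

The last fact holds for every rational map with $J\ne\widehat{\mathbb C}$ and every $y\in J$, with a uniform constant: the disc $D(y,2\rho)$ contains disjoint copies whose sizes add up to at least $\rho/12$ (Corollary~\ref{cor:sum}). A single copy may be far smaller than $\rho$, but it then occupies a proportionally thin annulus around $y$, and there is room for more.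

This closes the first gap by counting. Suppose a fixed disc contains $n(\rho)$ points of $J$ at mutual distance at least $4\rho$. Collecting the copies around all of them gives inverse branches with disjoint images whose contraction ratios $\lambda_i$ add up to at least a constant times $\rho\,n(\rho)$. Such a system of contractions generates an invariant set whose dimension is at least the solution $s$ of $\sum\lambda_i^s=1$, and $s>1$ as soon as $\sum\lambda_i>1$. So either the hyperbolic dimension exceeds $1$ or $n(\rho)=O(1/\rho)$. It closes the second gap by a comparison of measures. The copies in $D(y,2\rho)$ carry a definite proportion of the length $\rho$. If almost all the length in $D(y,2\rho)$ sits on points at which $J$ is nearly straight at all small scales, one of the copies must contain such a point, and we enlarge there instead of at $y$.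

\section{Conventions and standard facts}\label{sec:tools}

If $J=\widehat{\mathbb C}$, then $\dim_H(J)=2$ and Theorem~\ref{thm:main} holds. From now on $J\ne\widehat{\mathbb C}$. Conjugating $f$ by a M\"obius map that sends a point outside $J$ to $\infty$, we may assume
\[
J\subset D(0,R)\subset\mathbb C .
\]
This is the only use of the hypothesis $J\neq\widehat{\mathbb C}$; it lets us work with Euclidean derivatives near $J$. From here on $D(a,r)$ is an open Euclidean disc and $\mathcal H^s$ is Euclidean. Nothing is lost. A M\"obius map $T$ preserves generalized circles, their segments and analytic arcs, it is bi-Lipschitz in the spherical metric, and $\|T'\|$ is bounded above and below; on $D(0,R)$ the spherical and Euclidean metrics are comparable. Dimensions, uniform expansion and finiteness of $\mathcal H^1$ are therefore unaffected. So is the covering property in Theorem~\ref{thm:strong}(i), by the following remark, which is used again later: if $E$ is covered by $n$ discs of radius $\rho$ and $h$ is $A$-Lipschitz on $E$, then $h(E)$ is covered by $n$ discs of radius $3A\rho$, since the image of each nonempty piece has diameter at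 most $2A\rho$.

\subsection*{Complex analysis}
\emph{Univalent} means holomorphic and injective. For $G$ meromorphic on an open subset of $\mathbb C$, let $G^\#=|G'|/(1+|G|^2)$; this is the derivative from the Euclidean to the spherical metric, and it extends continuously to the poles. A family of meromorphic functions on a domain is \emph{normal} if every sequence in it has a subsequence that converges locally uniformly in the spherical metric; by the Arzel\`a--Ascoli theorem this is the same as equicontinuity at every point. The limit $G$ is meromorphic or identically $\infty$, and $G_k^\#\to G^\#$ locally uniformly, with $\infty^\#=0$.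
\begin{itemize}
\item \emph{Montel:} a family that omits three fixed values is normal.
\item \emph{Marty:} a family is normal if and only if the functions $G^\#$ are locally uniformly bounded.
\item \emph{Koebe:} let $G$ be univalent on $D(a,r)$. The growth theorem states that for $|z-a|=tr$ with $t<1$,
\[
\frac{|G'(a)|\,|z-a|}{(1+t)^2}\le|G(z)-G(a)|\le\frac{|G'(a)|\,|z-a|}{(1-t)^2},
\]
and the quarter theorem states that $G(D(a,r))\supset D(G(a),r|G'(a)|/4)$. By the upper bound and Hurwitz's theorem, the univalent maps on $D(0,r)$ with $G(0)=0$ and $|G'(0)|=1$ form a compact family.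
\item \emph{Schwarz--Pick:} let $\varrho_r(z)=r/(r^2-|z-a|^2)$ be the hyperbolic density of $D(a,r)$. A holomorphic map $G:D(a,r)\to D(a,r')$ satisfies $\varrho_{r'}(G(z))|G'(z)|\le\varrho_r(z)$.
\end{itemize}

\subsection*{Dynamics}
\begin{itemize}
\item[(J1)] $J$ is nonempty, compact and perfect, hence uncountable, and $f^{-1}(J)=J=f(J)$.
\item[(J2)] If $V$ is open and meets $J$, then $f^q(V\cap J)=J$ for some $q\ge1$.
\item[(J3)] For each $q$, the map $f^q|_J$ is Lipschitz.
\end{itemize}
For (J3), note that $f^q(J)=J\not\ni\infty$, so there are $a>0$ and $A$ such that $f^q$ is holomorphic with $|(f^q)'|\le A$ on the $a$-neighborhood of $J$. Points of $J$ at distance less than $a$ are joined by a segment in this neighborhood, and for the other pairs the ratio of distances is at most $2R/a$.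

\subsection*{Measure}
For $s>0$, $\mathcal H^s(E)=\lim_{t\to0}\inf\sum_i(\operatorname{diam}E_i)^s$, the infimum being over countable covers of $E$ by sets of diameter at most $t$, and $\dim_H(E)=\inf\{s:\mathcal H^s(E)=0\}$. It is a measure on Borel sets, and an $A$-Lipschitz map multiplies $\mathcal H^1$ by at most $A$.
\begin{itemize}
\item[(H1)] If $E$ is Borel and $\mathcal H^1(E)<\infty$, then $\mathcal H^1(E\cap D(x,r))/r\to0$ as $r\to0$ for $\mathcal H^1$-almost every $x\notin E$ \cite[Thm.~6.2(2)]{Mattila}.
\item[(H2)] A continuum (compact connected set) of finite $\mathcal H^1$ measure is arcwise connected, and the $\mathcal H^1$ measure of an arc is its length \cite[\S3.2]{Falconer}.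
\item[(H3)] The arclength parametrization $\gamma:[0,\ell]\to\mathbb C$ of an arc of finite length is injective and $1$-Lipschitz, and $\gamma'(t)$ exists with $|\gamma'(t)|=1$ for almost every $t$.
\item[(H4)] If $G$ is holomorphic on an open set $U$ with $|G'|\le A$, then $\mathcal H^1(G(E))\le A\,\mathcal H^1(E)$ for Borel $E\subset U$. (Split $E$ into countably many disjoint Borel pieces, each contained in a disc in $U$; on such a disc $G$ is $A$-Lipschitz.)
\item[(H5)] \emph{Mass distribution principle:} if $\nu$ is a Borel probability measure on a compact set $X$ with $\nu(D(x,t))\le Ct^s$ for $x\in X$ and small $t$, then $\dim_H(X)\ge s$. (A small set $E_i$ that meets $X$ has $\nu(E_i)\le C(2\operatorname{diam}E_i)^s$, so every fine cover has $\sum(\operatorname{diam}E_i)^s\ge2^{-s}/C$.)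
\end{itemize}

\section{Small copies of the Julia set at every radius}\label{sec:copies}

We look for a window in $D(y,S)$ on which some iterate $f^n$, rescaled, has spherical derivative of order $1$, and then for an inverse branch of the rescaled map. The branch is useful only if the window meets $J$. The first lemma guarantees this: a large derivative can occur only close to $J$.

\begin{lemma}\label{lem:apriori}
There is $C_0\ge1$ such that $(f^n)^\#(x)\operatorname{dist}(x,J)\le C_0$ for all $x\in\mathbb C$ and $n\ge0$.
\end{lemma}

\begin{proof}
Fix three points of $J$, and let $\mathcal F$ be the family of meromorphic functions on $D(0,1)$ that omit them. By the theorems of Montel and Marty, $G^\#(0)\le C_0$ for all $G\in\mathcal F$ and some $C_0\ge1$. If $x\notin J$ and $t=\operatorname{dist}(x,J)$, then $f^n$ maps $D(x,t)$ into the complement of $J$ by (J1). So $G(w)=f^n(x+tw)$ lies in $\mathcal F$, and $G^\#(0)=t\,(f^n)^\#(x)$. If $x\in J$ the left side is $0$.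
\end{proof}

Let $\mathcal G$ be the family of meromorphic functions $G$ on $D(0,C_0+1)$ with $G^\#\le2$ and $G^\#(0)=1$. It is normal by Marty's theorem, both conditions pass to limits, and the second one excludes constants. So $\mathcal G$ is a compact family of nonconstant functions. The rescaled iterates will belong to $\mathcal G$. Such a function may have a critical point exactly at the point of $J$ that Lemma~\ref{lem:apriori} provides. But $J$ is perfect, so other points of $J$ are available nearby, and compactness makes the size of the inverse branch uniform.

\begin{lemma}\label{lem:branch}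
There is $\delta\in(0,1]$ with the following property. If $G\in\mathcal G$, $|w|\le C_0$ and $G(w)\in J$, then there are $u\in J$ and a univalent map $g:D(u,\delta)\to D(w,1)$ with $G\circ g=\mathrm{id}$.
\end{lemma}

\begin{proof}
Otherwise, for each $k\ge1$ there is a pair $(G_k,w_k)$ for which the conclusion fails with $\delta=1/k$. Pass to a subsequence with $G_k\to G\in\mathcal G$ and $w_k\to w_\infty$. Then $|w_\infty|\le C_0$, and $G(w_\infty)=\lim G_k(w_k)\in J$.

The set $G(D(w_\infty,\frac12))$ is open and meets the perfect set $J$, so it contains infinitely many points of $J$. The nonconstant map $G$ has finitely many critical points in the compact set $\overline{D(w_\infty,\frac12)}\subset D(0,C_0+1)$. Hence there is $w^*\in D(w_\infty,\frac12)$, not a critical point, with $u=G(w^*)\in J$. Since $u\ne\infty$, there is $\varepsilon>0$ such that $\overline{D(w^*,\varepsilon)}\subset D(w_\infty,\frac12)$ and $G$ is finite and injective on $\overline{D(w^*,\varepsilon)}$. There $G$ is bounded, so for large $k$ the functions $G_k$ have no poles on this disc and converge to $G$ uniformly in the Euclidean metric.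

Choose $\varepsilon'>0$ with $|G-u|\ge2\varepsilon'$ on the circle $|w-w^*|=\varepsilon$, and let $k$ be so large that $|G_k-G|<\varepsilon'$ on this circle. For $|v-u|<\varepsilon'$ we have, on the circle,
\[
|(G_k-v)-(G-u)|<2\varepsilon'\le|G-u| .
\]
By Rouch\'e's theorem $G_k-v$ has as many zeros in $D(w^*,\varepsilon)$ as $G-u$, namely one simple zero $g(v)$. The map $g:D(u,\varepsilon')\to D(w^*,\varepsilon)$ is the inverse of a bijective holomorphic restriction of $G_k$, so it is univalent and $G_k\circ g=\mathrm{id}$. For large $k$ we have $D(w^*,\varepsilon)\subset D(w_k,1)$ and $1/k<\varepsilon'$, and the restriction of $g$ to $D(u,1/k)$ contradicts the choice of $(G_k,w_k)$.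
\end{proof}

The radius $\delta$ is the ``unit scale'' for the rest of the paper. Let $L\ge1$ be an upper bound for the continuous function $\|f'\|$ on $\widehat{\mathbb C}$. By the chain rule $(f^{n})^\#\le L\,(f^{n-1})^\#$. Put
\[
C_1=2(C_0+1),\qquad c_0=\frac1{2LC_1\,(1+(R+1)^2)} .
\]

\begin{definition}\label{def:copy}
A \emph{copy of size $r>0$} is a univalent map $g:D(u,\delta)\to\mathbb C$ with $u\in J$ such that $f^n\circ g=\mathrm{id}$ for some $n\ge1$ and $|g'|\ge c_0r$ on $D(u,\delta)$. We call $u$ its \emph{base point} and $n$ its \emph{order}.
\end{definition}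

By (J1), a point $z\in D(u,\delta)$ lies in $J$ if and only if $g(z)$ does. So $g$ carries $J\cap D(u,\delta)$ exactly onto the part of $J$ in the image of $g$.

\begin{lemma}[Key Lemma]\label{lem:key}
For every $y\in J$ and $S\in(0,1]$ there are $r\in(0,S]$ and a copy of size $r$ whose image lies in the annulus $\{x:S-2r<|x-y|<S\}$.
\end{lemma}

Two choices make the proof work. The window is centered at a point $x'$ that maximizes $(f^n)^\#(x)$ weighted by the distance $S-|x-y|$ to the boundary circle. With $r$ the weight at $x'$, this bounds $(f^n)^\#$ by twice its central value on the whole disc $D(x',r/2)$. The natural window then has radius about $r/B$, where $B$ is the weighted maximum. For the window to be comparable with $r$ we need $B$ bounded above, and so $n$ is taken to be the \emph{first} time at which the maximum exceeds $C_1$: one more application of $f$ can increase it only by the factor $L$.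

\begin{proof}
For $n\ge0$ let
\[
\beta_n=\max_{|x-y|\le S}\,(S-|x-y|)\,(f^n)^\#(x).
\]
If $\beta_n\le C_1$ for all $n$, then $(f^n)^\#\le2C_1/S$ on $D(y,S/2)$, and $(f^n)$ is normal there by Marty's theorem, contrary to $y\in J$. Also $\beta_0\le S\le C_1$, because $\mathrm{id}^\#\le1$. So there is a smallest $n\ge1$ with $B:=\beta_n>C_1$, and $B\le L\beta_{n-1}\le LC_1$.

Let the maximum $\beta_n$ be attained at $x'$ and put $r=S-|x'-y|\in(0,S]$, so that $(f^n)^\#(x')=B/r$. If $|x-x'|<r/2$, then $S-|x-y|>r/2$ and hence $(f^n)^\#(x)\le2B/r$. Define
\[
G(w)=f^n\Bigl(x'+\frac rB\,w\Bigr),\qquad|w|<\frac B2 .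
\]
Then $G^\#\le2$ and $G^\#(0)=1$, and $B/2>C_0+1$, so the restriction of $G$ to $D(0,C_0+1)$ lies in $\mathcal G$. By Lemma~\ref{lem:apriori}, $\operatorname{dist}(x',J)\le C_0r/B$. So there is $w$ with $|w|\le C_0$ and $x'+\frac rBw\in J$, and then $G(w)\in J$.

Let $u\in J$ and $g_0:D(u,\delta)\to D(w,1)$ be given by Lemma~\ref{lem:branch}, and put $g=x'+\frac rBg_0$. Then $g$ is univalent and $f^n\circ g=G\circ g_0=\mathrm{id}$. The image of $g$ lies in $D(x',(C_0+1)r/B)\subset D(x',r/2)$. Since $|x'-y|=S-r$, its points satisfy $S-\frac32r<|x-y|<S-\frac12r$. Finally, for $z\in D(u,\delta)$ we have $|z|<R+1$, and $G^\#\le2$ at $g_0(z)$ gives $|G'(g_0(z))|\le2(1+|z|^2)$. Hence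
\[
|g'(z)|=\frac rB\cdot\frac1{|G'(g_0(z))|}\ge\frac{r}{LC_1}\cdot\frac1{2(1+(R+1)^2)}=c_0r .\qedhere
\]
\end{proof}

We have no lower bound on $r$ in terms of $S$. But the lemma applies to every radius $S$, and a covering argument on the interval of radii selects disjoint annuli of total width comparable to $\rho$.

\begin{corollary}\label{cor:sum}
Let $y\in J$ and $0<\rho\le\frac12$. There are finitely many copies $g_1,\dots,g_p$, of sizes $r_1,\dots,r_p$, with pairwise disjoint images in $D(y,2\rho)$ and $\sum_kr_k\ge\rho/12$.
\end{corollary}

\begin{proof}
For $S\in[\rho,2\rho]$ let $r_S$ and $g_S$ be given by Lemma~\ref{lem:key}. The intervals $I_S=(S-2r_S,S+2r_S)$ cover $[\rho,2\rho]$; take a finite subcover. Select from it the longest interval, then the longest one disjoint from it, and so on. Each interval of the subcover meets a selected interval that is at least as long, and so lies in its concentric threefold enlargement. The selected intervals $I_{S_1},\dots,I_{S_p}$ are disjoint, and their enlargements, of lengths $12r_{S_k}$, cover $[\rho,2\rho]$. Thus $\sum12r_{S_k}\ge\rho$. On the image of $g_{S_k}$ the distance $|x-y|$ lies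 in $I_{S_k}$ and is less than $S_k\le2\rho$, so the images are disjoint subsets of $D(y,2\rho)$.
\end{proof}

\section{Many copies force hyperbolic dimension greater than one}\label{sec:ifs}

To compose copies with one another we need them to share a domain that contains their images. Their base points vary over $J$, so we precompose each copy with one of finitely many fixed inverse branches defined on a common disc $V$.

Choose $u_1,\dots,u_M\in J$ with $J\subset\bigcup_lD(u_l,\delta/4)$. The forward images of the critical points of $f$ form a countable set and $J$ is uncountable, so there is $a\in J$ that is not of the form $f^j(c)$ with $c$ critical and $j\ge1$. By (J2), for each $l$ there are $q_l\ge1$ and $b_l\in J\cap D(u_l,\delta/4)$ with $f^{q_l}(b_l)=a$. None of the points $f^j(b_l)$, $0\le j<q_l$, is critical, by the choice of $a$, so $(f^{q_l})'(b_l)\ne0$. Hence there are $\eta\in(0,1]$, $c_1>0$ and univalent maps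
\[
h_l:V:=D(a,\eta)\to D(u_l,\delta/2),\qquad f^{q_l}\circ h_l=\mathrm{id},\qquad|h_l'|\ge c_1\qquad(1\le l\le M).
\]
For every $u\in J$ there is $l$ with $|u-u_l|<\delta/4$, and then $h_l(V)\subset D(u,\delta)$.

\begin{proposition}\label{prop:ifs}
Let $0<\rho\le\eta/8$, and let $Y\subset J\cap D(a,\eta/4)$ be a finite set with $|y-y'|\ge4\rho$ for distinct $y,y'\in Y$. If $\#Y\cdot\rho>12/(c_0c_1)$, then $\dim_{\mathrm{hyp}}(J)>1$.
\end{proposition}

\begin{proof}
\emph{The system of contractions.} The discs $D(y,2\rho)$, $y\in Y$, are disjoint and contained in $W:=D(a,\eta/2)$. Apply Corollary~\ref{cor:sum} at each $y\in Y$. For each copy $g$ so obtained, with base point $u$, order $n$ and size $r$, choose $l$ with $h_l(V)\subset D(u,\delta)$ and form $g\circ h_l$. It satisfies $f^{n+q_l}\circ g\circ h_l=\mathrm{id}$ and $|(g\circ h_l)'|\ge c_0c_1r$. We obtain univalent maps $\varphi_1,\dots,\varphi_P:V\to W$ with disjoint images and integers $N_i\ge1$ such that $f^{N_i}\circ\varphi_i=\mathrm{id}$, and the numbers $\lambda_i=\inf_V|\varphi_i'|>0$ satisfy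
\[
\sum_i\lambda_i\ge c_0c_1\,\#Y\,\frac\rho{12}>1 .
\]
Comparing areas, $\lambda_i^2\,\pi\eta^2\le\operatorname{area}\varphi_i(V)\le\pi\eta^2/4$, so $\lambda_i\le\frac12$. In particular $P\ge3$, and $s\mapsto\sum\lambda_i^s$ decreases continuously to $0$, so there is $s>1$ with $\sum\lambda_i^s=1$.

For a word $\omega=\omega_1\cdots\omega_n$ in the letters $1,\dots,P$ put $|\omega|=n$, $\varphi_\omega=\varphi_{\omega_1}\circ\dots\circ\varphi_{\omega_n}$ and $\lambda_\omega=\prod_j\lambda_{\omega_j}$; for the empty word, $\varphi_\omega=\mathrm{id}$ and $\lambda_\omega=1$. By the chain rule $|\varphi_\omega'|\ge\lambda_\omega$ on $V$. For an upper bound, let $z\in W$ and $t=|z-a|^2$. Then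
\[
\frac{\varrho_\eta(z)}{\varrho_{\eta/2}(z)}=\frac{2(\eta^2/4-t)}{\eta^2-t}\le\frac12 ,
\]
since the inequality is equivalent to $\eta^2-4t\le\eta^2-t$. With the Schwarz--Pick inequality for $\varphi_i:V\to W$ this gives $\varrho_\eta(\varphi_i)|\varphi_i'|\le\frac12\varrho_\eta$ on $V$, and so $\varrho_\eta(\varphi_\omega)|\varphi_\omega'|\le2^{-|\omega|}\varrho_\eta$. On $K:=\overline W$ we have $1/\eta\le\varrho_\eta\le4/(3\eta)$, and $K$ is convex of diameter $\eta\le1$. Therefore
\begin{equation}\label{eq:contraction}
|\varphi_\omega'|\le\tfrac43\,2^{-|\omega|}\ \text{ on }K,\qquad\operatorname{diam}\varphi_\omega(K)\le\tfrac43\,2^{-|\omega|}.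
\end{equation}

\emph{The limit set.} For an infinite word $\omega$ with initial segments $\omega|n$, the compact sets $\varphi_{\omega|n}(K)$ decrease and, by \eqref{eq:contraction}, meet in a single point $x(\omega)$. The sets $\varphi_i(K)$ are disjoint and the $\varphi_i$ are injective, so by induction the sets $\varphi_\omega(K)$ with $|\omega|=n$ are disjoint. Hence $\omega\mapsto x(\omega)$ is a continuous injection of $\{1,\dots,P\}^{\mathbb N}$ onto a compact set $X\subset K$. We call $\omega$ the code of $x(\omega)$. A point of $X$ lies in $\varphi_{\omega}(K)$ exactly when its code begins with the finite word $\omega$, and $\varphi_i(x(\omega))=x(i\omega)$, so $X=\bigcup_i\varphi_i(X)$. An iterate of $f$ maps $\varphi_{\omega|n}(a)$ to $a\in J$, so $\varphi_{\omega|n}(a)\in J$; these points converge to $x(\omega)$, and therefore $X\subset J$.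

\emph{Dimension.} The lower bound on $|\varphi_\omega'|$ must be turned into a lower bound on distances. If $G$ is univalent on $V$ and $z,z'\in K$, then
\begin{equation}\label{eq:separate}
|G(z)-G(z')|\ge\tfrac18|G'(z)|\,|z-z'| .
\end{equation}
Indeed, $D(z,\eta/2)\subset V$. If $|z-z'|<\eta/2$, the growth theorem on this disc gives \eqref{eq:separate} with $\frac14$. Otherwise $G(z')\notin G(D(z,\eta/2))\supset D(G(z),\eta|G'(z)|/8)$, while $|z-z'|\le\eta$.

Let $d_0>0$ be the least distance between two of the disjoint compact sets $\varphi_i(K)$. By \eqref{eq:separate}, for each finite word $\omega$ and $i\ne j$ the sets $\varphi_{\omega i}(K)$ and $\varphi_{\omega j}(K)$ are at distance at least $d_0\lambda_\omega/8$. Let $\nu$ be the image on $X$ of the product measure with weights $\lambda_i^s$, so that $\nu(\varphi_\omega(K))=\lambda_\omega^s$. Let $x\in X$ have code $\omega$, let $0<t<d_0/8$, and let $n\ge0$ be maximal with $t<d_0\lambda_{\omega|n}/8$; it exists because $\lambda_{\omega|0}=1$ and $\lambda_{\omega|n}\to0$. If the code of $z\in X$ first differs from $\omega$ at position $m+1\le n+1$, then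
\[
|z-x|\ge\frac{d_0}8\lambda_{\omega|m}\ge\frac{d_0}8\lambda_{\omega|n}>t .
\]
So $D(x,t)\cap X\subset\varphi_{\omega|(n+1)}(K)$, and by the maximality of $n$,
\[
\nu(D(x,t))\le\lambda_{\omega|(n+1)}^s\le(8t/d_0)^s .
\]
By (H5), $\dim_H(X)\ge s>1$.

\emph{Expansion.} The set $X$ need not be invariant under $f$, so we add the intermediate points of the orbits. Let
\[
\Lambda=\bigcup_i\ \bigcup_{0\le k<N_i}f^k(\varphi_i(X))\subset J .
\]
It is compact and contains $X=\bigcup_i\varphi_i(X)$, and $f(\Lambda)\subset\Lambda$ because $f^{N_i}(\varphi_i(X))=X$. Differentiating $f^{N_i}\circ\varphi_i=\mathrm{id}$ at $x\in X$ shows that $f'$ does not vanish at $f^k(\varphi_i(x))$ for $0\le k<N_i$. By compactness $|f'|\ge\theta$ on $\Lambda$ for some $\theta\in(0,1]$.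

Let $N=\max_iN_i$, let $z=f^k(\varphi_i(x))\in\Lambda$ where $x\in X$ has code $j_1j_2\cdots$, and let $m\ge N$. Write
\[
m=(N_i-k)+N_{j_1}+\dots+N_{j_p}+m',\qquad p\ge0,\quad0\le m'<N_{j_{p+1}} .
\]
The first $N_i-k$ iterates take $z$ to $x$. The next $N_{j_1}+\dots+N_{j_p}$ iterates take $x=\varphi_{j_1\cdots j_p}(x')$ to $x'\in X$, with derivative of modulus $1/|\varphi'_{j_1\cdots j_p}(x')|\ge\frac34\,2^p$ by \eqref{eq:contraction}. The first and the last block have at most $2N$ iterates together and contribute a factor at least $\theta^{2N}$. Since $pN\ge m-2N$,
\[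
|(f^m)'(z)|\ge\tfrac34\,\theta^{2N}\,2^{m/N-2} .
\]
For $1\le m<N$ the same bound holds, because $|(f^m)'(z)|\ge\theta^N$ and $2^{m/N-2}<1$. So $f$ is uniformly expanding on $\Lambda$, and $\dim_H(\Lambda)\ge\dim_H(X)>1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(i)]
Let $\dim_{\mathrm{hyp}}(J)\le1$ and $0<\rho\le\eta/8$. By Proposition~\ref{prop:ifs}, a subset of $J\cap D(a,\eta/4)$ whose points are at mutual distance at least $4\rho$ has at most $12/(c_0c_1\rho)$ points. Take such a subset $Y$ with the largest number of points. Every point of $J\cap D(a,\eta/4)$ is then at distance less than $4\rho$ from $Y$, so $J\cap D(a,\eta/4)$ is covered by at most $12/(c_0c_1\rho)$ discs of radius $4\rho$. By (J2) and (J3), $J=f^q(J\cap D(a,\eta/4))$ for some $q$, and $f^q|_J$ is $A$-Lipschitz for some $A$. Hence $J$ is covered by at most $12/(c_0c_1\rho)$ discs of radius $12A\rho$. Renaming $12A\rho$ as $\rho$, we find $C$ such that $J$ is covered by at most $C/\rho$ discs of radius $\rho$ for all small $\rho$. The diameters of these discs add up to at most $2C$, so $\mathcal H^1(J)\le2C$.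
\end{proof}

\section{From finite length to a straight chart}\label{sec:local}

In this section and the next we assume:
\begin{equation}\label{eq:standing}
\mathcal H^1(J)<\infty,\quad\text{and $J$ has a connected component $Z$ with more than one point.}
\end{equation}
By Theorem~\ref{thm:strong}(i), this holds when $\dim_{\mathrm{hyp}}(J)\le1$ and $J$ is not totally disconnected. The component $Z$ is a continuum of finite $\mathcal H^1$ measure, so by (H2) it contains an arc $\Gamma$, and the length of $\Gamma$ is $\mathcal H^1(\Gamma)\in(0,\infty)$. This arc is all that we use of $Z$; in Example~\ref{ex:cantor} there is no such arc and $\mathcal H^1(J)=0$. Let $\mu(E)=\mathcal H^1(E\cap J)$, a finite nonzero Borel measure.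

\subsection*{Every disc centered on $J$ carries length}
The arc $\Gamma$ has tangent lines, but $J$ is larger than $\Gamma$, and (H1) says only that the rest of $J$ has small measure near a typical point of $\Gamma$. To conclude that the rest of $J$ is \emph{close} to $\Gamma$ we need to know that no part of $J$ can be present with little measure.

\begin{lemma}\label{lem:lower}
There is $m_0>0$ such that every copy $g$ of size $r$ with base point $u$ satisfies
\begin{equation}\label{eq:copymass}
\mu\bigl(g(D(u,\delta/2))\bigr)\ge c_0m_0\,r .
\end{equation}
With $c_2=c_0m_0/24$, we have $\mu(D(y,S))\ge c_2S$ for all $y\in J$ and $0<S\le1$.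
\end{lemma}

\begin{proof}
Let $m_0=\min_l\mu(D(u_l,\delta/4))$, with $u_1,\dots,u_M$ as in Section~\ref{sec:ifs}. By (J2) and (J3) a Lipschitz map takes $J\cap D(u_l,\delta/4)$ onto $J$, and $\mathcal H^1(J)>0$, so $m_0>0$. For $u\in J$ the disc $D(u,\delta/2)$ contains some $D(u_l,\delta/4)$, so $\mu(D(u,\delta/2))\ge m_0$. Let $n$ be the order of $g$. On the open set $g(D(u,\delta))$ the map $f^n$ is the inverse of $g$, so it is holomorphic with $|(f^n)'|\le1/(c_0r)$, and it maps $J\cap g(D(u,\delta/2))$ onto $J\cap D(u,\delta/2)$. By (H4), $m_0\le\mu(g(D(u,\delta/2)))/(c_0r)$. For the second claim, apply Corollary~\ref{cor:sum} with $\rho=S/2$ and add \eqref{eq:copymass} over the disjoint copies in $D(y,S)$, whose sizes add up to at least $S/24$.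
\end{proof}

\subsection*{Flat points}
Let $x\in J$ and $r,\varepsilon>0$. We say that $J$ is \emph{$\varepsilon$-flat in $D(x,r)$} if there is a line $\ell$ through $x$ with
\begin{equation}\label{eq:flat}
\operatorname{dist}(z,\ell)\le\varepsilon r\quad(z\in J\cap D(x,r)),\qquad\operatorname{dist}(z,J)\le\varepsilon r\quad(z\in\ell\cap D(x,r)).
\end{equation}
In the limit, the first condition will put $J$ inside a curve and the second will show that $J$ fills the curve. Since we control neither the position nor the size of a copy, we need flatness at all scales below a uniform bound, on a set of positive measure. Let $E(\varepsilon,r_0)$ be the set of $x\in J$ such that $J$ is $\varepsilon$-flat in $D(x,r)$ for every $r\in(0,r_0)$.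

\begin{lemma}\label{lem:flat}
Each set $E(\varepsilon,r_0)$ is closed. For every $\varepsilon\in(0,1]$ there is $r_0\in(0,1]$ with $\mu(E(\varepsilon,r_0))>0$.
\end{lemma}

\begin{proof}
Let $x_k\in E(\varepsilon,r_0)$, $x_k\to x\in J$, and fix $r<r_0$. Let $\ell_k=x_k+e^{i\theta_k}\mathbb R$ be lines as in \eqref{eq:flat} for $D(x_k,r)$; after passing to a subsequence $\theta_k\to\theta$. Put $\ell=x+e^{i\theta}\mathbb R$. A point $z\in J\cap D(x,r)$ lies in $D(x_k,r)$ for large $k$, and $\operatorname{dist}(z,\ell_k)=|\operatorname{Im}e^{-i\theta_k}(z-x_k)|\to\operatorname{dist}(z,\ell)$. A point $x+te^{i\theta}$ with $|t|<r$ is the limit of the points $x_k+te^{i\theta_k}\in\ell_k\cap D(x_k,r)$. So both inequalities in \eqref{eq:flat} pass to the limit, and $x\in E(\varepsilon,r_0)$.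

Let $\gamma:[0,\ell_0]\to\Gamma$ be the arclength parametrization. By (H3), and since the $1$-Lipschitz map $\gamma$ sends null sets to $\mathcal H^1$-null sets, $\mathcal H^1$-almost every $x\in\Gamma$ is $\gamma(t_0)$ with $0<t_0<\ell_0$ and $\tau=\gamma'(t_0)$ of modulus $1$. By (H1) applied to the Borel set $J\setminus\Gamma$, almost every such $x$ also has $\mu(D(x,2r)\setminus\Gamma)=o(r)$ as $r\to0$. Fix such an $x$ and let $\ell=x+\tau\mathbb R$. We show that \eqref{eq:flat} holds for all small $r$.

Let $\omega(s)=\sup_{0<|h|\le s}|\gamma(t_0+h)-x-h\tau|/|h|$, so $\omega(s)\to0$ as $s\to0$. A point $x+h\tau$ with $|h|<r$ is within $r\omega(r)$ of $\gamma(t_0+h)\in J$; this gives the second inequality for small $r$. Fix $s_0$ with $\omega(s_0)\le\frac12$, so that $|\gamma(t_0+h)-x|\ge|h|/2$ for $|h|\le s_0$. Since $\gamma$ is injective, the compact set $\gamma(\{t:|t-t_0|\ge s_0\})$ does not contain $x$. So for small $r$ every point of $\Gamma\cap D(x,2r)$ is $\gamma(t_0+h)$ with $|h|<s_0$, hence with $|h|<4r$, and is within $4r\omega(4r)$ of $\ell$. Now let $z\in J\cap D(x,r)$. If $\operatorname{dist}(z,\Gamma)\ge\varepsilon r/2$,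 then $D(z,\varepsilon r/2)\subset D(x,2r)\setminus\Gamma$, and Lemma~\ref{lem:lower} gives $\mu(D(x,2r)\setminus\Gamma)\ge c_2\varepsilon r/2$, which is false for small $r$. So $z$ is within $\varepsilon r/2$ of a point of $\Gamma$, this point lies in $D(x,2r)$, and $\operatorname{dist}(z,\ell)\le\varepsilon r/2+4r\omega(4r)\le\varepsilon r$ for small $r$.

Thus the sets $E(\varepsilon,1/j)$, $j\ge1$, cover $\mathcal H^1$-almost all of $\Gamma$. Since $\mathcal H^1(\Gamma)>0$, one of them has positive measure.
\end{proof}

\subsection*{The blow-up}

\begin{proposition}\label{prop:chart}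
Under assumption \eqref{eq:standing} there are $\varepsilon_0>0$ and a univalent map $\sigma_0:D(0,\varepsilon_0)\to\mathbb C$ with $\sigma_0^{-1}(J)=(-\varepsilon_0,\varepsilon_0)$.
\end{proposition}

\begin{proof}
\emph{A copy that contains a flat point.} Fix $m\ge1$, and let $E_m=E(1/m,r_0)$ with $r_0=r_0(m)$ from Lemma~\ref{lem:flat}. By (H1) applied to the Borel set $J\setminus E_m$, and since $\mu(E_m)>0$, there is $x\in E_m$ with $\mu(D(x,2\rho)\setminus E_m)=o(\rho)$. Choose $\rho<r_0/16$ with $\mu(D(x,2\rho)\setminus E_m)<c_0m_0\rho/12$, and let $g_k$ be the copies given by Corollary~\ref{cor:sum} at $y=x$, with base points $v_k$. The sets $g_k(D(v_k,\delta/2))$ are disjoint subsets of $D(x,2\rho)$, and by \eqref{eq:copymass} their total measure is at least $c_0m_0\rho/12$. So one of them meets $E_m$. Changing notation, we have a copy $g_m$ with base point $v_m$, order $n_m$ and image in $D(x,2\rho)$, and a point $z_m$ with $|z_m-v_m|<\delta/2$ and $e_m:=g_m(z_m)\in E_m$. Here $z_m=f^{n_m}(e_m)\in J$, and $g_m$ is univalent on $D(z_m,\delta/2)\subset D(v_m,\delta)$.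

\emph{The scale of the copy.} Let $\alpha_m=|g_m'(z_m)|$ and $t_m=\delta\alpha_m$. The growth theorem on $D(z_m,\delta/2)$, with $t<\frac12$, and the quarter theorem give
\[
g_m(D(z_m,\delta/4))\subset D(e_m,t_m),\qquad D(e_m,t_m/8)\subset g_m(D(z_m,\delta/2))\subset D(x,2\rho).
\]
The second inclusion gives $t_m\le16\rho<r_0$, so $J$ is $\frac1m$-flat in $D(e_m,t_m)$. Let $\ell_m=e_m+e^{i\theta_m}\mathbb R$ be the corresponding line, and normalize $g_m$ so that this line becomes $\mathbb R$:
\[
T_m(\zeta)=\frac{e^{-i\theta_m}}{\alpha_m}\bigl(g_m(z_m+\zeta)-e_m\bigr),\qquad|\zeta|<\delta/2 .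
\]
The maps $T_m$ are univalent with $T_m(0)=0$ and $|T_m'(0)|=1$. Along a subsequence, $T_m\to T$ locally uniformly, with $T$ univalent on $D(0,\delta/2)$, $T(0)=0$, $|T'(0)|=1$, and $z_m\to z_*\in J$.

\emph{Points of $J$ go to real points.} Let $z\in J\cap D(z_*,\delta/4)$. For large $m$ we have $|z-z_m|<\delta/4$, so $g_m(z)\in J\cap D(e_m,t_m)$ and $\operatorname{dist}(g_m(z),\ell_m)\le t_m/m$. Dividing by $\alpha_m$, $|\operatorname{Im}T_m(z-z_m)|\le\delta/m$. In the limit, $T(z-z_*)\in\mathbb R$.

\emph{Real points come from points of $J$.} Let $\xi\in\mathbb R$, $|\xi|<\delta/32$. The point $e_m+e^{i\theta_m}\alpha_m\xi$ lies in $\ell_m\cap D(e_m,t_m)$, so it is within $t_m/m$ of some $p_m\in J$. The normalized point $\xi_m=e^{-i\theta_m}(p_m-e_m)/\alpha_m$ satisfies $|\xi_m-\xi|\le\delta/m$, so $|\xi_m|<\delta/16$ for $m\ge32$. By the quarter theorem $D(0,\delta/16)\subset T_m(D(0,\delta/4))$, so $\xi_m=T_m(\zeta_m)$ with $|\zeta_m|<\delta/4$. This means $p_m=g_m(z_m+\zeta_m)$, and hence $z_m+\zeta_m=f^{n_m}(p_m)\in J$. A limit point $\zeta$ of $(\zeta_m)$ has $|\zeta|\le\delta/4$, $T(\zeta)=\xi$ and $z_*+\zeta\in J$.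

Put $\varepsilon_0=\delta/32$. By the quarter theorem $D(0,\varepsilon_0)\subset T(D(0,\delta/4))$, so $\sigma_0=z_*+T^{-1}$ is a univalent map of $D(0,\varepsilon_0)$ into $D(z_*,\delta/4)$. If $\sigma_0(\xi)\in J$, then $\xi$ is real by the first claim. If $\xi\in(-\varepsilon_0,\varepsilon_0)$, then $\sigma_0(\xi)=z_*+\zeta\in J$ by the second claim and the injectivity of $T$.
\end{proof}

\section{The Julia set is an analytic arc}\label{sec:global}

Call $w\in J$ an \emph{interior point} if there are $\varepsilon>0$ and a univalent map $\sigma$ on $D(0,\varepsilon)$ with $\sigma(0)=w$ and $\sigma^{-1}(J)=(-\varepsilon,\varepsilon)$, and an \emph{endpoint} if the same holds with $\sigma^{-1}(J)=[0,\varepsilon)$. We call $\sigma$ a \emph{chart} at $w$; its restriction to a smaller disc about $0$ is again one. No point is of both types: a small connected neighborhood of $w$ in $J$ is disconnected by removing $w$ in the first case and not in the second.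

An iterate of $f$ maps the segment of Proposition~\ref{prop:chart} onto $J$. Away from critical points this transports the chart. At a critical point the curve could a priori be mapped to something singular, but complete invariance makes $J$ symmetric there and leaves only a fold, as for $z^2-2$, which maps the interior point $0$ of $[-2,2]$ to the endpoint $-2$.

\begin{lemma}\label{lem:fold}
Let $z\in J$ be an interior point, let $q\ge1$, and let $k$ be the local degree of $f^q$ at $z$. Then $k\in\{1,2\}$. The point $f^q(z)$ is an interior point if $k=1$ and an endpoint if $k=2$.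
\end{lemma}

\begin{proof}
Choose conformal coordinates $\zeta$ and $v$ vanishing at $z$ and $f^q(z)$ in which $f^q$ is $v=\zeta^k$ for $|\zeta|<b_0$. Let $J_\zeta$ and $J_v$ be the parts of $J$ in $|\zeta|<b_0$ and $|v|<b_0^k$, read in these coordinates. By (J1), $\zeta\in J_\zeta$ if and only if $\zeta^k\in J_v$. Hence $J_v=\{\zeta^k:\zeta\in J_\zeta\}$, and $J_\zeta$ is invariant under multiplication by $e^{2\pi i/k}$. Let $\sigma$ be a chart at $z$ with image in $|\zeta|<b_0$, read in the coordinate $\zeta$. Multiplying $\zeta$ by a constant $c$ of modulus $1$ and $v$ by $c^k$, we may assume $\sigma'(0)>0$. Since $\sigma(t)=\sigma'(0)t+O(t^2)$, the limit points of $\zeta/|\zeta|$ as $\zeta\to0$ in $J_\zeta$ are $1$ and $-1$. The set $\{1,-1\}$ is then invariant under multiplication by $e^{2\pi i/k}$, so $k\in\{1,2\}$. If $k=1$, then $f^q\circ\sigma$ is a chart of the first type at $f^q(z)$.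

Let $k=2$. The function $\operatorname{Re}\sigma(t)$ of the real variable $t$ is real-analytic with positive derivative at $0$; take it as the new parameter. For every small $b>0$ this gives a real-analytic function $h$ on $(-b,b)$ with $h(0)=h'(0)=0$ and a number $b'>0$ such that the graph $C=\{t+ih(t):|t|<b\}$ satisfies
\[
J_\zeta\cap\{|\zeta|<b'\}\subset C\subset J_\zeta .
\]
For small $t$ the point $-t-ih(t)$ lies in $J_\zeta\cap\{|\zeta|<b'\}$, hence on $C$, so $h(-t)=-h(t)$. Thus $h(t)=tH(t^2)$, where $H$ is a power series with positive radius of convergence and $H(0)=h'(0)=0$. Then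
\[
(t+ih(t))^2=\Sigma(t^2),\qquad\Sigma(\tau)=\tau\,(1+iH(\tau))^2,
\]
and $\Sigma$ is holomorphic near $0$ with $\Sigma(0)=0$ and $\Sigma'(0)=1$. Take $b$ so small that $\Sigma$ is univalent on $D(0,b^2)$. Squaring the inclusions above gives $J_v\cap\{|v|<b'^2\}\subset\Sigma([0,b^2))\subset J_v$. Choose $\varepsilon\le b^2$ with $\Sigma(D(0,\varepsilon))\subset\{|v|<b'^2\}$. By injectivity, a point $\tau\in D(0,\varepsilon)$ has $\Sigma(\tau)\in J_v$ if and only if $\tau\in[0,\varepsilon)$. So $\Sigma$ is a chart of the second type.
\end{proof}

\begin{proposition}\label{prop:arc}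
Under assumption \eqref{eq:standing}, every point of $J$ is an interior point or an endpoint, and $J$ is an analytic arc. Either $J$ is a Jordan curve, or $J$ is homeomorphic to a closed interval whose two ends correspond to the endpoints of $J$.
\end{proposition}

\begin{proof}
Let $\sigma_0$ be as in Proposition~\ref{prop:chart} and $I=(-\varepsilon_0,\varepsilon_0)$. Every point $\sigma_0(\xi)$, $\xi\in I$, is an interior point, with chart $\sigma_0(\xi+\cdot)$ on a small disc. By (J2), $J=f^q(\sigma_0(I))$ for some $q\ge1$. So $J$ is connected, as a continuous image of an interval, and by Lemma~\ref{lem:fold} each of its points is an interior point or an endpoint. The charts make $J$ a compact connected one-dimensional manifold whose boundary is the set of endpoints. Such a manifold is homeomorphic to a circle or to a closed interval.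

To obtain one global analytic parametrization we use arclength, which is analytic in every chart. Let $\sigma$ be a chart of either type on $D(0,\varepsilon)$. For real $t$ the function $|\sigma'(t)|^2=\sigma'(t)\overline{\sigma'(t)}$ is real-analytic and positive, hence so is $|\sigma'(t)|$. So $s(t)=\int_0^t|\sigma'|$ is real-analytic on $(-\varepsilon,\varepsilon)$ with $s'>0$, and $\sigma\circ s^{-1}$ is a real-analytic, injective map with derivative of modulus $1$ on an open interval around $0$. It parametrizes $\sigma((-\varepsilon,\varepsilon))$ by arclength.

By (H2) the length $\ell_1$ of $J$ is finite. Let $\gamma$ be the arclength parametrization of $J$, an injective map on $\mathbb R/\ell_1\mathbb Z$ or on $[0,\ell_1]$. Near a given point of $J$, the maps $\gamma$ and $\sigma\circ s^{-1}$ are homeomorphisms from intervals onto the same subarc, and both assign to two points a parameter difference equal to the length of the arc between them. The change of parameter is therefore an isometry of intervals, $t\mapsto\pm t+c$. Hence $\gamma$ is real-analytic with $|\gamma'|=1$ at every parameter that corresponds to an interior point.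 In the circle case this gives form (b) of Definition~\ref{def:arc} after rescaling the parameter.

In the interval case, let $\sigma$ be a chart at the endpoint $\gamma(0)$. Then $\gamma(t)=\sigma(s^{-1}(t))$ for small $t\ge0$, and the right side extends $\gamma$ analytically to small $t<0$, with $|\gamma'|=1$. The added piece lies in $\sigma((-\varepsilon,0))$; it is parametrized injectively and is disjoint from $J$, since $\sigma^{-1}(J)=[0,\varepsilon)$. Do the same at $\gamma(\ell_1)$. The two endpoints are distinct, so short added pieces are disjoint from each other. The extended map is injective on an open interval containing $[0,\ell_1]$, and rescaling the parameter gives form (a).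
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $J$ be connected with $\dim_H(J)\le1$. Then $J\ne\widehat{\mathbb C}$ and $\dim_{\mathrm{hyp}}(J)\le1$, so $\mathcal H^1(J)<\infty$ by Theorem~\ref{thm:strong}(i). The set $J$ is infinite and is its own component, so \eqref{eq:standing} holds, and $J$ is an analytic arc by Proposition~\ref{prop:arc}.
\end{proof}

\section{Circles and segments}\label{sec:circles}

Theorem~\ref{thm:hamilton} identifies $J$ when it is a Jordan curve. An arc with two endpoints is reduced to this case by unfolding: the double cover of the sphere branched over the endpoints turns the arc into a Jordan curve, and Lemma~\ref{lem:fold} is what allows $f$ to lift.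

\begin{example}\label{ex:lift}
For $f(z)=z^2-2$ put $w=(z-2)/(z+2)$, so $z=2(1+w)/(1-w)$ and $[-2,2]$ becomes the ray $[-\infty,0]$. Since $f(z)-2=z^2-4=16w/(1-w)^2$ and $f(z)+2=z^2=4(1+w)^2/(1-w)^2$, the map becomes $\tilde f(w)=4w/(1+w)^2$. Then $\tilde f(\zeta^2)=g(\zeta)^2$ with $g(\zeta)=2\zeta/(1+\zeta^2)$, and the preimage of the ray under $\zeta\mapsto\zeta^2$ is the generalized circle $i\mathbb R\cup\{\infty\}$.
\end{example}

\begin{lemma}\label{lem:semiconj}
Let $f$ and $g$ be rational maps of degree at least $2$ with $\pi\circ g=f\circ\pi$, where $\pi(\zeta)=\zeta^2$. Then $J(g)=\pi^{-1}(J(f))$.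
\end{lemma}

\begin{proof}
Write $\Omega(\cdot)$ for the complement of the Julia set, the largest open set on which the iterates are normal, and use the spherical metric. We have $\pi\circ g^n=f^n\circ\pi$.

The set $U=\pi^{-1}(\Omega(f))$ is open, and $g(U)\subset U$ because $f(\Omega(f))\subset\Omega(f)$. Its complement $\pi^{-1}(J(f))$ is infinite. By Montel's theorem the iterates of $g$ are normal on $U$, so $U\subset\Omega(g)$.

Conversely, let $\zeta\in\Omega(g)$ and $\epsilon>0$. The maps $g^n$ are equicontinuous at $\zeta$ and $\pi$ is uniformly continuous, so there is an open neighborhood $N$ of $\zeta$ with $\operatorname{diam}f^n(\pi(N))=\operatorname{diam}\pi(g^n(N))<\epsilon$ for all $n$. Since $\pi$ is an open map, $\pi(N)$ is a neighborhood of $\pi(\zeta)$. So the maps $f^n$ are equicontinuous at every point of the open set $\pi(\Omega(g))$, and $\pi(\Omega(g))\subset\Omega(f)$, that is, $\Omega(g)\subset U$.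
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(ii)]
The alternatives exclude each other: a generalized circle is not a segment, and for both $\dim_{\mathrm{hyp}}(J)\le\dim_H(J)=1$. Let $J$ be not totally disconnected with $\dim_{\mathrm{hyp}}(J)\le1$. Then \eqref{eq:standing} holds, so $\dim_H(J)\le1$ and Proposition~\ref{prop:arc} applies. If $J$ is a Jordan curve, it is a generalized circle by Theorem~\ref{thm:hamilton}.

Let $J$ be homeomorphic to a closed interval. We drop the normalization $\infty\notin J$ and conjugate by a M\"obius map so that the endpoints of $J$ are $0$ and $\infty$. Types of points and local degrees are defined in local coordinates, so Lemma~\ref{lem:fold} still holds. Let $\pi(\zeta)=\zeta^2$.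

\emph{Lifting $f$.} We claim that every zero and pole of $f\circ\pi$ in $\mathbb C$ has even order. Let $f(\zeta^2)\in\{0,\infty\}$. The order is the local degree of $f\circ\pi$ at $\zeta$, the product of the local degrees of $\pi$ at $\zeta$ and of $f$ at $\zeta^2$. If $\zeta=0$, the first factor is $2$. If $\zeta\ne0$, then $\zeta^2\in f^{-1}(J)=J$ is not an endpoint, so it is an interior point that $f$ maps to an endpoint, and the second factor is $2$ by Lemma~\ref{lem:fold} with $q=1$. Hence $f(\zeta^2)=c\prod_j(\zeta-a_j)^{2k_j}$ with $c\ne0$ and $k_j\in\mathbb Z$, and $g(\zeta)=\sqrt c\,\prod_j(\zeta-a_j)^{k_j}$ satisfies $\pi\circ g=f\circ\pi$. Comparing degrees, $2\deg g=2\deg f$, so $\deg g\ge2$. By Lemma~\ref{lem:semiconj}, $J(g)=\pi^{-1}(J)$.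

\emph{Identifying $J(g)$.} Let $\gamma:[0,1]\to J$ be a homeomorphism with $\gamma(0)=0$ and $\gamma(1)=\infty$. On $(0,1)$ the path $\gamma$ lies in $\mathbb C\setminus\{0\}$ and has exactly two lifts $\pm\alpha$ under the double covering $\pi$ of $\mathbb C\setminus\{0\}$. They are injective and have disjoint images because $\gamma$ is injective, and $|\alpha|^2=|\gamma|$ shows that both tend to $0$ at one end and to $\infty$ at the other. So $J(g)=\{0,\infty\}\cup\alpha((0,1))\cup(-\alpha)((0,1))$ is a Jordan curve. Apart from $0$ and $\infty$, it is a countable union of images of subsets of $J$ under Lipschitz local branches of the square root, so $\dim_H(J(g))\le\dim_H(J)\le1$. By Theorem~\ref{thm:hamilton}, $J(g)$ is a generalized circle. It contains $0$ and $\infty$, so it is $e^{i\theta}\mathbb R\cup\{\infty\}$ for some $\theta$. Therefore $J=\pi(J(g))=e^{2i\theta}[0,\infty)\cup\{\infty\}$, a segment of a generalized circle, and this property is preserved when the M\"obius conjugation is undone.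
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:equiv}]
A generalized circle or a segment of one is an analytic arc. An analytic arc is a Lipschitz image of a compact interval in the spherical metric, so it has finite $\mathcal H^1$ measure. Finite $\mathcal H^1$ measure implies $\dim_H(J)\le1$. Finally, if $\dim_H(J)\le1$, then $J\ne\widehat{\mathbb C}$ and $\dim_{\mathrm{hyp}}(J)\le1$; the infinite connected set $J$ is not totally disconnected, so Theorem~\ref{thm:strong}(ii) shows that it is a generalized circle or a segment of one.
\end{proof}

\begin{thebibliography}{9}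

\bibitem{Falconer}
Falconer, \emph{The Geometry of Fractal Sets}.

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures}.

\bibitem{Problems}
\emph{Open Problems Session},
\texttt{https://www.impan.pl/en/activities/\allowbreak banach-center/\allowbreak conferences/\allowbreak 20-juliasets2/\allowbreak problem-session}.

\end{thebibliography}
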